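# A square with a doubled corner: strongly Abelian varieties and matrix powers of unary algebras

## 1. A five-element algebra

Take the square $\{0,1\}^2$ and double its corner $(1,1)$. This gives a set of five elements,
$$A=\{w_{00},\,w_{01},\,w_{10},\,c,\,c'\},$$
with two "coordinate" maps $\pi_1,\pi_2:A\to\{0,1\}$:
$$\pi_1(w_{ij})=i,\qquad \pi_2(w_{ij})=j,\qquad \pi_1(c)=\pi_1(c')=\pi_2(c)=\pi_2(c')=1 .$$
Put two binary operations $f,g$ on $A$. The values $f(a,b)$ and $g(a,b)$ depend only on $i=\pi_1(a)$ and $j=\pi_2(b)$:
$$
\begin{array}{c|cc} f & j=0 & j=1\\ \hline i=0 & w_{00} & w_{01}\\ i=1 & w_{10} & c\end{array}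
\qquad\qquad
\begin{array}{c|cc} g & j=0 & j=1\\ \hline i=0 & w_{00} & w_{01}\\ i=1 & w_{10} & c'\end{array}
$$
So both operations say "keep the first coordinate of $a$ and the second coordinate of $b$". They agree at three corners of the square. At the fourth corner they choose different copies of the doubled point.

From the tables we read off, for $h\in\{f,g\}$,
$$\pi_1(h(a,b))=\pi_1(a),\qquad \pi_2(h(a,b))=\pi_2(b). \tag{1}$$
Since $h(a,b)$ depends only on $\pi_1(a)$ and $\pi_2(b)$, (1) shows that $A$ satisfies the eight identities
$$h(k(x,y),z)\approx h(x,z),\qquad h(x,k(y,z))\approx h(x,z)\qquad (h,k\in\{f,g\}). \tag{2}$$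

This algebra is for refuting a conjecture. The conjecture says that algebras of a certain kind, the members of locally finite strongly Abelian varieties, can always be given coordinates in which every operation reads, in each output coordinate, only one coordinate of one input. The algebra $A$ is of that kind, because the identities (2) force it. It has no such coordinates: any admissible coordinate takes the same value on $c$ and on $c'$.

## 2. Strongly Abelian varieties, matrix powers, and the Kiss–Valeriote conjecture

Algebras are nonempty, and classes of algebras are closed under isomorphism.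

**Definition (locally finite).** A variety is locally finite if each of its finitely generated algebras is finite.

**Definition (strongly Abelian).** An algebra $A$ is strongly Abelian if for every term $t(x,\bar y)$, all $a,b,e\in A$ and all tuples $\bar c,\bar d$ of elements of $A$,
$$t(a,\bar c)=t(b,\bar d)\quad\text{implies}\quad t(e,\bar c)=t(e,\bar d).$$
A variety is strongly Abelian if all its members are.

The distinguished variable $x$ can be any variable of the term, and the implication can be used repeatedly, one position at a time. This gives the form in which we shall use it.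

**Replacement rule.** Let $A$ be strongly Abelian and let $t(a_1,\dots,a_n)=t(b_1,\dots,b_n)$ in $A$. Choose some positions, and in each chosen position $i$ replace both $a_i$ and $b_i$ by the same element $e_i$. The equality persists.

**Example.** On $\{0,1\}^2$ let $d(x,y)=(x_1,y_2)$. If $d(a,c)=d(b,c^*)$, then $c$ and $c^*$ have the same second coordinate, so $d(e,c)=d(e,c^*)$. The group $\mathbb Z_2$ is not strongly Abelian: $0+1=1+0$, and replacing the first arguments by $0$ would give $1=0$.

**Example (the variety matters, not only the algebra).** On $P=\{0,1\}^2$ let $f(x,y)=(x_1,y_1)$. Each output coordinate of a term operation of $P$ is one coordinate of one input. If that input is the distinguished variable, the conclusion of strong Abelianness is trivial in this output coordinate; otherwise it repeats the hypothesis. So $P$ is strongly Abelian. But $\mathsf{HSP}(P)$ is not. The identities $f(f(x,y),z)\approx f(x,z)$ and $f(x,f(y,z))\approx f(x,y)$ hold in $P$ and reduce every term to a variable or to $f(u,v)$ with variables $u,v$. Distinct reduced terms give distinct operations on $P$, so all identities of $P$ follow from these two. Now let $Q=\{a,b,b'\}$,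 $\rho(a)=0$, $\rho(b)=\rho(b')=1$, and let $f(x,y)=m(\rho(x),\rho(y))$ with $m(0,0)=m(0,1)=a$, $m(1,0)=b$, $m(1,1)=b'$. Since $\rho(m(i,j))=i$, both identities hold in $Q$, so $Q\in\mathsf{HSP}(P)$. But $f(a,a)=f(a,b)$ while $f(b,a)=b\ne b'=f(b,b)$.

**Definition (unary variety, matrix power).** A unary variety is one all of whose basic operations are unary. For a variety $\mathcal U$ and $k\ge1$, the matrix power $\mathcal U^{[k]}$ consists of the algebras $B^{[k]}$ with $B\in\mathcal U$. The universe of $B^{[k]}$ is $B^k$. Its basic $n$-ary operations are indexed by $k$-tuples $(t_1,\dots,t_k)$ of $kn$-ary terms of $\mathcal U$ and act by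
$$(\bar x_1,\dots,\bar x_n)\mapsto\bigl(t_1^B(\bar x_1,\dots,\bar x_n),\dots,t_k^B(\bar x_1,\dots,\bar x_n)\bigr),\qquad \bar x_i\in B^k .$$

A term of a unary variety contains exactly one variable, so it has the form $u(x)$ with $u$ a composition, possibly empty, of unary operations. In a matrix power of a unary variety, therefore, each output coordinate is a unary function of one coordinate of one input. For instance, if $B$ is a set without operations and $k=2$, then $(x_1,y_2)$ is one of the basic binary operations of $B^{[2]}$.

**Definition (subreduct).** A reduct of an algebra keeps only some of its basic operations, and a subreduct is a subalgebra of a reduct. For a variety $\mathcal W$ and a set $F$ of its basic operation symbols, $\mathcal S_F(\mathcal W)$ is the class of all subalgebras of the $F$-reducts of members of $\mathcal W$ (keep exactly the operations named in $F$).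

For the reduct $(B^2;d)$ with $d(x,y)=(x_1,y_2)$, the nonempty subuniverses are the rectangles $X\times Y$ with $X,Y\subseteq B$ nonempty.

**Definition (polynomial equivalence).** Polynomial operations of an algebra are obtained from projections and constants by composing with basic operations. Equivalently, they arise from term operations by fixing some arguments. Two algebras on the same universe are polynomially equivalent if they have the same polynomial operations. For instance, a set with no operations and the same set with all its elements named by constants are polynomially equivalent.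

**Definition (the property in the conjecture).** A variety $\mathcal K$ is polynomially equivalent to a subreduct of a matrix power of a unary variety if there are a unary variety $\mathcal U$, an integer $k\ge1$ and a set $F$ of basic operation symbols of $\mathcal U^{[k]}$, chosen once for the whole of $\mathcal K$, such that every algebra in $\mathcal K$ is polynomially equivalent to some algebra in $\mathcal S_F(\mathcal U^{[k]})$.

**Conjecture (E. W. Kiss, M. Valeriote).** Every locally finite, strongly Abelian variety is polynomially equivalent to a subreduct of a matrix power of a unary variety.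

The problem is taken from "Problems and results in tame congruence theory. A survey of the '88 Budapest Workshop". The conjecture is false, even in a weak form in which the choices may vary from algebra to algebra.

**Definition (representable).** An algebra $A$ is representable if it is polynomially equivalent to a subalgebra $C$ of a reduct of $B^{[k]}$ for some unary algebra $B$ and some $k\ge1$.

If a variety satisfies the conclusion of the conjecture, then all its members are representable. So one non-representable member of a locally finite, strongly Abelian variety suffices for the disproof. That is Theorem A. After it we determine which algebras satisfying (2) are representable (Theorem B). We then give a general criterion which shows that the uniformity of $\mathcal U,k,F$ comes for free (Theorem C), and we prove that five elements is the minimum (Theorem D).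

Finally, a map $\varphi(x_1,\dots,x_n)$, $n\ge1$, **depends at most on $x_i$** if $x_i=y_i$ implies $\varphi(\bar x)=\varphi(\bar y)$. A constant map depends at most on $x_i$ for every $i$.

## 3. One operation, two operations, and a coordinate that cannot exist

**One binary operation.** Suppose an algebra $(S;f)$ satisfies $f(f(x,y),z)\approx f(x,z)$ and $f(x,f(y,z))\approx f(x,z)$. Let us find coordinates. Put $x\,E_1\,x'$ if $f(x,z)=f(x',z)$ for all $z$, and $y\,E_2\,y'$ if $f(z,y)=f(z,y')$ for all $z$. Let $\pi_i:S\to S/E_i$ be the quotient maps. Then $f(x,y)$ depends only on $\pi_1x$ and $\pi_2y$, and the identities say $\pi_1f(x,y)=\pi_1x$, $\pi_2f(x,y)=\pi_2y$. Two values of $f$ with the same $\pi_1$ and the same $\pi_2$ are therefore equal. Elements outside the range of $f$ still have to be separated, so add a third coordinate: $p(a)=*$ if $a$ is in the range of $f$, and $p(a)=a$ otherwise. Then $(\pi_1,\pi_2,p)$ is injective, and in these coordinates $f$ becomes $(x_1,y_2,u(x_1))$ with $u$ constant, equal to $*$. So $S$ is representable.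

**Two operations satisfying (2).** The sensible thing is to keep $\pi_1,\pi_2$ and look for a third coordinate $p$ that separates $f(x,y)$ from $g(x,y)$ whenever they differ. If $f=g$, nothing changes. If the ranges of $f$ and $g$ are disjoint, let $p$ have one constant value on the range of $f$ and another on the range of $g$. The difficulty is a partial overlap of the two ranges, and that is what the algebra of Section 1 has.

**Where it stops.** In our five-element $A$, suppose a map $p$ on $A$ is such that $p(f(x,y))$ depends only on $x$ and $p(g(x,y))$ only on $y$. Then
$$\begin{aligned}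
p(c)&=p(f(w_{10},w_{01}))=p(f(w_{10},w_{00}))=p(w_{10})=p(g(w_{10},w_{00}))=p(g(w_{00},w_{00}))=p(w_{00})\\
&=p(f(w_{00},w_{00}))=p(f(w_{00},w_{01}))=p(w_{01})=p(g(w_{00},w_{01}))=p(g(w_{10},w_{01}))=p(c').
\end{aligned}$$
We walked around the square, crossing from $f$ to $g$ at the corners where they agree. Three agreements forced the fourth. The next section shows that every coordinate of every representation is subject to such an argument, whichever variables are read. So adding more coordinates cannot help.

## 4. Coordinates of a representable algebra read one variable at a time

**Lemma 1.** Let $A$ be representable via $C\le$ (a reduct of $B^{[k]}$), and let $p_j:A\to B$ $(1\le j\le k)$ be the coordinate maps, where $A$ is identified with $C\subseteq B^k$. Then the $p_j$ jointly separate points. For every polynomial operation $q(x_1,\dots,x_n)$, $n\ge1$, of $A$ and every $j$, there are $i$, $l$ and a map $\lambda:B\to B$ with $p_j(q(\bar x))=\lambda(p_l(x_i))$ for all $\bar x\in A^n$.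

**Proof.** Two $k$-tuples with the same coordinates are equal, so the $p_j$ separate points. The polynomial operations of $A$ are those of $C$, so we argue by induction on how they are generated.

- If $q=x_i$, then $p_j(q(\bar x))=p_j(x_i)$: take $l=j$ and $\lambda$ the identity.
- If $q$ is constant with value $a$, take $\lambda$ constant with value $p_j(a)$, and any $i,l$.
- Let $q=h(q_1,\dots,q_m)$, where $h$ is a basic operation of $C$ given by terms $(t_1,\dots,t_k)$ of the unary variety. There are no nullary terms, so $m\ge1$. The term $t_j$ involves only one variable: $t_j=u(x_{i,l})$ with $u$ a composition of unary operations (possibly the identity) and $x_{i,l}$ the $l$-th coordinate of the $i$-th argument. Hence $p_j(q(\bar x))=u(p_l(q_i(\bar x)))$. By induction $p_l(q_i(\bar x))=\lambda(p_{l'}(x_{i'}))$, so $p_j(q(\bar x))=(u\lambda)(p_{l'}(x_{i'}))$. $\square$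

**Lemma 2.** If $A$ is representable and $f,g$ are binary polynomial operations of $A$, then $A$ satisfies
$$(\star)\qquad f(x,y)=g(x,y)\ \&\ f(x,y')=g(x,y')\ \&\ f(x',y)=g(x',y)\ \Rightarrow\ f(x',y')=g(x',y').$$

**Proof.** Assume the three hypotheses, fix $j$, and put $\varphi=p_jf$, $\gamma=p_jg$. By Lemma 1 each of $\varphi,\gamma$ depends at most on its first or at most on its second variable. They agree at $(x,y)$, $(x,y')$ and $(x',y)$. There are four cases.

- Both depend at most on the first variable: $\varphi(x',y')=\varphi(x',y)=\gamma(x',y)=\gamma(x',y')$.
- Both on the second: $\varphi(x',y')=\varphi(x,y')=\gamma(x,y')=\gamma(x',y')$.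
- $\varphi$ on the first and $\gamma$ on the second:
$$\varphi(x',y')=\varphi(x',y)=\gamma(x',y)=\gamma(x,y)=\varphi(x,y)=\varphi(x,y')=\gamma(x,y')=\gamma(x',y').$$
- $\varphi$ on the second and $\gamma$ on the first: the same chain with $\varphi$ and $\gamma$ interchanged, since the three agreements are symmetric in $\varphi,\gamma$.

So $p_j(f(x',y'))=p_j(g(x',y'))$ for every $j$. As the $p_j$ separate points, $f(x',y')=g(x',y')$. $\square$

## 5. The variety of the eight identities

Let $\mathcal V$ be the variety with two binary operations $f,g$ defined by the eight identities (2).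

**Step 1: normal form.** The purpose is to know all terms. Every term equals in $\mathcal V$ a variable or $h(u,v)$ with $h\in\{f,g\}$ and $u,v$ variables occurring in it. Argue by induction: in $h(t_1,t_2)$ with $t_1,t_2$ in normal form, if $t_1=k(u,v)$, the identity $h(k(u,v),z)\approx h(u,z)$ lets us replace $t_1$ by $u$; if $t_2=k(u,v)$, the identity $h(x,k(u,v))\approx h(x,v)$ lets us replace $t_2$ by $v$.

**Step 2: $\mathcal V$ is locally finite.** By Step 1, an algebra in $\mathcal V$ generated by $n$ elements has at most $n+2n^2$ elements.

**Step 3: $\mathcal V$ is strongly Abelian.** Let $S\in\mathcal V$, let $t(x,\bar y)$ be a term, and let $t(a,\bar c)=t(b,\bar d)$ in $S$. We show $t(e,\bar c)=t(e,\bar d)$, and we may take $t$ in normal form.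

- If $x$ does not occur in $t$: $t(e,\bar c)=t(a,\bar c)=t(b,\bar d)=t(e,\bar d)$.
- If $t=x$ or $t=h(x,x)$: both sides are the value of $t$ at $e$.
- If $t=h(x,y_i)$, the hypothesis is $h(a,c_i)=h(b,d_i)$, and (2) gives $h(e,c_i)=h(e,h(a,c_i))=h(e,h(b,d_i))=h(e,d_i)$.
- If $t=h(y_i,x)$, the hypothesis is $h(c_i,a)=h(d_i,b)$, and (2) gives $h(c_i,e)=h(h(c_i,a),e)=h(h(d_i,b),e)=h(d_i,e)$.

**Theorem A.** $\mathcal V$ is a locally finite, strongly Abelian variety, and its 5-element member $A$ from Section 1 is not polynomially equivalent to a subreduct of any matrix power of any unary algebra. Hence the Kiss–Valeriote conjecture is false, and it fails even if $\mathcal U,k,F$ may be chosen algebra by algebra.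

**Proof.** The first claim is Steps 2 and 3, and $A\in\mathcal V$ was checked in Section 1. In $A$ take $x=y=w_{00}$, $x'=w_{10}$, $y'=w_{01}$. Then
$$f(x,y)=w_{00}=g(x,y),\quad f(x,y')=w_{01}=g(x,y'),\quad f(x',y)=w_{10}=g(x',y),$$
but $f(x',y')=c\neq c'=g(x',y')$. So $(\star)$ fails in $A$, and by Lemma 2 $A$ is not representable. $\square$

## 6. Closing rectangles in a bipartite graph: the representable members of $\mathcal V$

In $\mathcal V$ the obstruction $(\star)$ is the only one. To see why, we return to the third coordinate of Section 3 and choose it well.

Let $\mathcal U_0$ be the variety of all algebras with two unary operations $u,v$. Let $F_0$ consist of the two binary basic operation symbols of $\mathcal U_0^{[3]}$ given by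
$$f:\ (x_1,\,y_2,\,u(x_1)),\qquad g:\ (x_1,\,y_2,\,v(y_2)).$$

**Theorem B.** For $A\in\mathcal V$ the following are equivalent:

- (a) $A$ is representable;
- (b) $A$ satisfies $(\star)$ for the basic operations $f,g$;
- (c) $A$ is isomorphic to a member of $\mathcal S_{F_0}(\mathcal U_0^{[3]})$.

Moreover $\mathcal S_{F_0}(\mathcal U_0^{[3]})\subseteq\mathcal V$, so up to isomorphism it is the quasivariety defined by the eight identities and $(\star)$.

The third coordinate of $f(x,y)$ will be a label of the class of $x$, and that of $g(x,y)$ a label of the class of $y$. Where $f$ and $g$ agree, the labels must coincide. So we join the two classes by an edge and use connected components as labels. Two small cases show what can happen.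

**Example.** On six elements $w_{00},w_{01},c_0,c_1,c_0',c_1'$ let $\pi_1=0$ on the $w$'s and $1$ elsewhere, and let $\pi_2$ be the last index. With $i=\pi_1(a)$, $j=\pi_2(b)$ put $f(a,b)=g(a,b)=w_{0j}$ if $i=0$, and $f(a,b)=c_j$, $g(a,b)=c_j'$ if $i=1$. As in Section 1, identities (2) hold. The edges, meaning the agreements of $f$ and $g$, are $0_X-0_Y$ and $0_X-1_Y$. The components are $\{0_X,0_Y,1_Y\}$ and $\{1_X\}$. With labels $\mathsf a$ and $\mathsf b$ for them, $w_{0j}\mapsto(0,j,\mathsf a)$, $c_j\mapsto(1,j,\mathsf b)$, $c_j'\mapsto(1,j,\mathsf a)$ is injective, and $f,g$ act as $(x_1,y_2,u(x_1))$, $(x_1,y_2,v(y_2))$ with $u(0)=\mathsf a$, $u(1)=\mathsf b$, $v(0)=v(1)=\mathsf a$. In the five-element algebra, by contrast, the edges form the path $1_X-0_Y-0_X-1_Y$: the vertices $1_X$ and $1_Y$ get the same label without being joined.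

**Proof of Theorem B.** (a)⇒(b) is Lemma 2. (c)⇒(a) holds because a member of $\mathcal S_{F_0}(\mathcal U_0^{[3]})$ is a subalgebra of a reduct of some $B^{[3]}$ with $B$ unary. For the last statement, let $h\in\{f,g\}$ act on a member of $\mathcal S_{F_0}(\mathcal U_0^{[3]})$. Then $h(x,y)$ depends only on $x_1$ and $y_2$, and $h(x,y)_1=x_1$, $h(x,y)_2=y_2$. So the identities (2) hold, exactly as in Section 1. Hence the class is contained in $\mathcal V$, and by the equivalence of (b) and (c) it consists, up to isomorphism, of the members of $\mathcal V$ satisfying $(\star)$. It remains to prove (b)⇒(c). Let $A\in\mathcal V$ satisfy $(\star)$.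

**Step 1: two coordinates.** We define the first two coordinates and record how $f$ and $g$ act on them. Put $x\,E_1\,x'$ iff $f(x,z)=f(x',z)$ for all $z$, and $y\,E_2\,y'$ iff $f(z,y)=f(z,y')$ for all $z$, with quotient maps $\pi_i:A\to A/E_i$. For $h,k\in\{f,g\}$:

1. $h(x,y)$ depends only on $\pi_1x,\pi_2y$. For $f$ this is the definition. For $g$: if $x\,E_1\,x'$, then $g(x,z)=g(f(x,z),z)=g(f(x',z),z)=g(x',z)$; if $y\,E_2\,y'$, then $g(z,y)=g(z,f(z,y))=g(z,f(z,y'))=g(z,y')$.
2. $\pi_1h(x,y)=\pi_1x$ and $\pi_2h(x,y)=\pi_2y$, since $f(h(x,y),z)=f(x,z)$ and $f(z,h(x,y))=f(z,y)$ for all $z$.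
3. If $h(x,y)=k(x',y')$, then $\pi_1x=\pi_1x'$ and $\pi_2y=\pi_2y'$, by item 2.

**Step 2: the graph of agreements.** We show that every component of the graph is complete bipartite. Let $X=A/E_1$ and $Y=A/E_2$, made disjoint. Let $D\subseteq X\times Y$ be the set of pairs $(\pi_1x,\pi_2y)$ with $f(x,y)=g(x,y)$; by item 1 this condition depends only on the pair of classes. View $D$ as a bipartite graph on $X\sqcup Y$. Condition $(\star)$ says that
$$(\xi_1,\eta_1),\ (\xi_1,\eta_2),\ (\xi_2,\eta_1)\in D\ \Rightarrow\ (\xi_2,\eta_2)\in D,$$
so a path $\xi_2-\eta_1-\xi_1-\eta_2$ can be replaced by the edge $\xi_2-\eta_2$. Now let $\xi\in X$ and $\eta\in Y$ lie in the same component. A path from $\xi$ to $\eta$ has odd length. If the length is at least $3$, replace its first three edges by one edge, which shortens it by $2$. After finitely many steps the length is $1$. So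
$$\xi\in X,\ \eta\in Y\ \text{in the same component}\ \Rightarrow\ (\xi,\eta)\in D. \tag{3}$$

**Step 3: the third coordinate.** Let $\Gamma$ be the set of components, $\mathrm{comp}:X\sqcup Y\to\Gamma$ the component map, and $O$ the set of elements of $A$ that are in neither the range of $f$ nor the range of $g$. Define $p:A\to\Gamma\sqcup O$ by
$$p(f(x,y))=\mathrm{comp}(\pi_1x),\qquad p(g(x,y))=\mathrm{comp}(\pi_2y),\qquad p(a)=a\ \ (a\in O).$$
This has to be shown well defined. If $f(x,y)=f(x',y')$ or $g(x,y)=g(x',y')$, item 3 gives equal classes, hence equal components. If $f(x,y)=g(x',y')$, item 3 gives $\pi_1x=\pi_1x'$ and $\pi_2y=\pi_2y'$. So $g(x',y')=g(x,y)$ by item 1, whence $f(x,y)=g(x,y)$ and $(\pi_1x,\pi_2y)\in D$. Thus $\mathrm{comp}(\pi_1x)=\mathrm{comp}(\pi_2y)=\mathrm{comp}(\pi_2y')$.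

**Step 4: the three coordinates separate points.** Let $\iota=(\pi_1,\pi_2,p)$ and $\iota(a)=\iota(b)$. If one of $a,b$ is in $O$, then $p(a)=p(b)\in O$, so both are in $O$ and $a=p(a)=p(b)=b$. Otherwise $a=h(x,y)$ and $b=k(x',y')$ with $h,k\in\{f,g\}$. By item 2, $\pi_1x=\pi_1a=\pi_1b=\pi_1x'$ and likewise $\pi_2y=\pi_2y'$, so $b=k(x,y)$ by item 1. If $h=k$, then $a=b$. If $h\ne k$, say $a=f(x,y)$ and $b=g(x,y)$, then $p(a)=p(b)$ means $\mathrm{comp}(\pi_1x)=\mathrm{comp}(\pi_2y)$. By (3), $(\pi_1x,\pi_2y)\in D$, that is, $a=b$.

**Step 5: the unary algebra.** Let $B=X\sqcup Y\sqcup\Gamma\sqcup O$, let $u=\mathrm{comp}$ on $X$ and $v=\mathrm{comp}$ on $Y$, and let $u,v$ be the identity elsewhere. By item 2 and the definition of $p$,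
$$\iota(f(x,y))=(\pi_1x,\ \pi_2y,\ u(\pi_1x)),\qquad \iota(g(x,y))=(\pi_1x,\ \pi_2y,\ v(\pi_2y)).$$
These are the values of the operations in $F_0$ at $\iota(x),\iota(y)$. So $\iota$ embeds $A$ into the $F_0$-reduct of $B^{[3]}$. $\square$

## 7. Good equivalences and the automatic uniformity of $\mathcal U,k,F$

Let $\mathcal K$ now be any nontrivial locally finite, strongly Abelian variety, in any language. (For the trivial variety everything is trivial: a one-element algebra is polynomially equivalent to a one-element set without operations.) Lemma 1 shows that the kernel of a coordinate of a representation is an equivalence modulo which every term reads one variable. We take this as a definition and try to rebuild a representation from such equivalences.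

**Definition (good).** An equivalence $\theta$ on $A\in\mathcal K$ is good if for every term $t(x_1,\dots,x_n)$, $n\ge1$, the map $\bar x\mapsto t(\bar x)/\theta$ depends at most on one variable.

**Example.** In the five-element algebra of Section 1, $\ker\pi_1$ and $\ker\pi_2$ are good by (1) and the normal form. They intersect in the equivalence whose only nontrivial block is $\{c,c'\}$. If $\theta$ is any good equivalence, the four-case argument of Lemma 2 applies to $\varphi=f/\theta$ and $\gamma=g/\theta$ and gives $c\,\theta\,c'$. So the intersection of all good equivalences is exactly this one, and it is not $0_A$.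

Recall that the elements of the free algebra $F_{\mathcal K}(n)$ are the $n$-ary terms modulo the identities of $\mathcal K$, that an equality between terms at free generators is an identity of $\mathcal K$, and that free algebras on fewer generators sit inside those on more. A term depends in $\mathcal K$ on a variable if changing this variable alone to a new one does not give an identity of $\mathcal K$.

**Lemma 3.** A term depending in $\mathcal K$ on each of its $n$ variables satisfies $2^n\le|F_{\mathcal K}(2)|$.

**Proof.** Let $x\ne y$ be the free generators of $F_{\mathcal K}(2)$. Suppose $t(\bar z)=t(\bar z')$ with $\bar z\ne\bar z'$ in $\{x,y\}^n$, say $z_i\neq z_i'$. Pass to a free algebra with further free generators $v_j$. By the replacement rule, replace the $j$-th arguments on both sides by $v_j$ for every $j\ne i$. We get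
$$t(v_1,\dots,x,\dots,v_n)=t(v_1,\dots,y,\dots,v_n)$$
with $x,y$ in place $i$. This is an identity saying that $t$ does not depend on its $i$-th variable, a contradiction. So the $2^n$ elements $t(\bar z)$, $\bar z\in\{x,y\}^n$, of $F_{\mathcal K}(2)$ are distinct. $\square$

**A finite set of terms suffices.** The purpose is to replace all terms by finitely many of one arity. Let $N=\max(1,\lfloor\log_2|F_{\mathcal K}(2)|\rfloor)$ and let $T$ be a finite set of $N$-ary terms representing the elements of $F_{\mathcal K}(N)$. We claim that every term $s(x_1,\dots,x_n)$, $n\ge1$, equals in $\mathcal K$ a term $t(x_{i_1},\dots,x_{i_N})$ with $t\in T$. Replace the variables on which $s$ does not depend by one on which it does, or all by $x_1$ if it depends on none. This does not change $s$ in $\mathcal K$. Either we obtain a term depending on each of its $m$ variables, with $m\le N$ by Lemma 3, or a term in the single variable $x_1$, and $1\le N$. In both cases it is an $N$-ary term after adding dummy variables, so it agrees in $\mathcal K$ with some $t\in T$. In the dummy places we may put any of $x_1,\dots,x_n$. Two consequences follow.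

- Each $A\in\mathcal K$ is polynomially equivalent to $(A;T)$. Basic operations of positive arity are term operations of $(A;T)$, nullary ones are constants, and members of $T$ are term operations of $A$.
- $\theta$ is good iff there is $\chi:T\to\{1,\dots,N\}$ such that $t(\bar x)/\theta$ depends at most on $x_{\chi(t)}$ for all $t\in T$. Indeed, given such $\chi$, the term $t(x_{i_1},\dots,x_{i_N})$ depends modulo $\theta$ at most on $x_{i_{\chi(t)}}$. The other direction is the definition.

**The smallest good equivalences.** Let $\Xi$ be the finite set of all maps $\chi:T\to\{1,\dots,N\}$, and $k=|\Xi|=N^{|T|}$. For $\chi\in\Xi$ let $\theta_\chi$ be the equivalence on $A$ generated by all pairs $(t(\bar x),t(\bar y))$ with $t\in T$ and $x_{\chi(t)}=y_{\chi(t)}$. By the second consequence, each $\theta_\chi$ is good, and every good equivalence contains some $\theta_\chi$. In particular the intersection of all good equivalences of $A$ is $\bigcap_{\chi\in\Xi}\theta_\chi$.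

**Lemma 4.** If $\theta$ is good and $p$ is a unary polynomial of $A$, then $p^{-1}(\theta)=\{(a,b):p(a)\,\theta\,p(b)\}$ is good.

**Proof.** Write $p(x)=s(x,\bar c)$ with $s$ a term. For a term $t(\bar x)$, the term $s(t(\bar x),\bar y)$ depends modulo $\theta$ at most on one variable among $\bar x,\bar y$. Put $\bar y=\bar c$. Then $p(t(\bar x))/\theta$ depends at most on one $x_i$ (it is constant if the one variable was among $\bar y$). This says that $t(\bar x)/p^{-1}(\theta)$ depends at most on $x_i$. $\square$

**Theorem C.** There are a unary variety $\mathcal U$ and a finite set $F$ of basic operation symbols of $\mathcal U^{[k]}$, depending only on $\mathcal K$, such that for $A\in\mathcal K$ the following are equivalent: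

1. $A$ is representable;
2. the good equivalences of $A$ intersect in $0_A$, equivalently $\bigcap_{\chi\in\Xi}\theta_\chi=0_A$;
3. $A$ is polynomially equivalent to a member of $\mathcal S_F(\mathcal U^{[k]})$.

The class of such $A$ is axiomatized relative to $\mathcal K$ by quasi-identities, and $A$ belongs to it iff all its finitely generated (finite) subalgebras do. Consequently, $\mathcal K$ satisfies the conclusion of the conjecture iff every finite member of $\mathcal K$ is representable.

**Proof.** The two forms of (2) are equivalent by the remark before Lemma 4.

**Step 1: (3)⇒(1)⇒(2).** The first implication is immediate. For the second, Lemma 1 says that for each coordinate $p_j$ and each term $t$, $p_j(t(\bar x))=\lambda(p_l(x_i))$ depends at most on $x_i$. So each $\ker p_j$ is good, and these kernels intersect in $0_A$ because the $p_j$ separate points.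

**Step 2: the choice of $\mathcal U$ and $F$.** The language must accommodate every possible pattern of reading coordinates, so that it does not depend on $A$. Let $\mathcal U$ be the variety of all algebras with unary operation symbols $u_{t,\pi,\chi}$, where $t\in T$, $\pi:\Xi\to\{1,\dots,N\}\times\Xi$ and $\chi\in\Xi$. Index the $k$ coordinates by $\Xi$. Let $F$ consist, for each pair $(t,\pi)$, of the $N$-ary symbol $h_{t,\pi}$ given by the tuple of terms whose $\chi$-th entry is
$$u_{t,\pi,\chi}(x_{i,\chi'}),\qquad\text{where }\pi(\chi)=(i,\chi'),$$
and $x_{i,\chi'}$ is the $\chi'$-th coordinate of the $i$-th argument. Both index sets are finite, so $F$ is finite.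

**Step 3: each $t$ induces maps between the quotients $A/\theta_\chi$.** Let $A$ satisfy (2) and fix $a_0\in A$. Given $t\in T$ and $\chi\in\Xi$, let $i=\chi(t)$ and $q(x)=t(a_0,\dots,x,\dots,a_0)$ with $x$ in place $i$. Since $\bar x$ and $(a_0,\dots,x_i,\dots,a_0)$ agree in place $\chi(t)$, we have $t(\bar x)\,\theta_\chi\,q(x_i)$. By Lemma 4, $q^{-1}(\theta_\chi)$ is good, so it contains some $\theta_{\chi'}$. Choose one such $\chi'$ and put $\pi_t(\chi)=(i,\chi')$. If $x_i\,\theta_{\chi'}\,y_i$, then $q(x_i)\,\theta_\chi\,q(y_i)$. So there is a map $\lambda_{t,\chi}:A/\theta_{\chi'}\to A/\theta_\chi$ with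
$$t(\bar x)/\theta_\chi=\lambda_{t,\chi}(x_i/\theta_{\chi'})\quad\text{for all }\bar x\in A^N. \tag{4}$$

**Step 4: (2)⇒(3).** Let $B=\bigsqcup_{\chi\in\Xi}A/\theta_\chi$. Let $u_{t,\pi_t,\chi}$ be any extension of $\lambda_{t,\chi}$ to $B$, and for $\pi\ne\pi_t$ let $u_{t,\pi,\chi}$ be constant with value $a_0/\theta_\chi$. The map $\iota(a)=(a/\theta_\chi)_{\chi\in\Xi}$ from $A$ to $B^k$ is injective by (2). By (4), $h_{t,\pi_t}(\iota(x_1),\dots,\iota(x_N))=\iota(t(x_1,\dots,x_N))$, and for $\pi\neq\pi_t$ the operation $h_{t,\pi}$ is constant with value $\iota(a_0)$. So $\iota(A)$ is closed under $F$ and belongs to $\mathcal S_F(\mathcal U^{[k]})$. Its basic operations, transported to $A$, are those in $T$ and some constants. Its polynomial operations are therefore those of $(A;T)$, that is, those of $A$.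

**Step 5: quasi-identities.** We express (2) by implications. Because generating pairs are closed under reversal, $(a,b)\in\theta_\chi$ iff for some $m\ge0$ and $t_1,\dots,t_m\in T$ there is a chain
$$a=t_1(\bar x^1),\quad t_1(\bar y^1)=t_2(\bar x^2),\quad\dots,\quad t_m(\bar y^m)=b,\qquad x^s_{\chi(t_s)}=y^s_{\chi(t_s)}\ \text{ for all }s,$$
with the condition $a=b$ if $m=0$. Call $(t_1,\dots,t_m)$ the shape of the chain. Then (2) says that $A$ satisfies, for every choice of one shape for each $\chi\in\Xi$, the implication "for each $\chi\in\Xi$ there is a chain of the chosen shape from $a$ to $b$ $\Rightarrow a=b$". As $\Xi$ is finite, the premise is a finite conjunction of equations, so these are quasi-identities.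

**Step 6: finite subalgebras and the conjecture.** Quasi-identities pass to subalgebras. If one of them fails in $A$, the failure involves finitely many elements, so it occurs in the subalgebra they generate, which is finite because $\mathcal K$ is locally finite. This proves the statement about subalgebras. If $\mathcal K$ satisfies the conclusion of the conjecture, all its members are representable. Conversely, if every finite member is representable, then every member of $\mathcal K$ is, by what was just said. So every member satisfies (3), with the same $\mathcal U,k,F$. $\square$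

So for locally finite, strongly Abelian varieties the algebra-by-algebra and the uniform versions of the conclusion of the conjecture are equivalent. Theorem A shows that both can fail.

## 8. Algebras with at most four elements

**Theorem D.** If $|A|\le4$ and $\mathsf{HSP}(A)$ is strongly Abelian, then $A$ is representable. Hence the algebra in Theorem A has the least possible size.

The second sentence follows from the first: an algebra in a strongly Abelian variety generates a strongly Abelian variety.

**Proof.** A one-element algebra is representable. Let $|A|\ge2$ and $\mathcal K=\mathsf{HSP}(A)$. This variety is nontrivial, and it is locally finite because $A$ is finite. By Theorem C it suffices to show that the good equivalences of $A$ intersect in $0_A$. The identities of $\mathcal K$ are those of $A$, so a term depends on a variable in $\mathcal K$ iff its term operation on $A$ does.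

**Step 1: term operations depend on at most two variables.** Suppose the term operation $t$ of $A$ depends on each of its $n$ variables (discard the others), and let $a_i\ne b_i$ witness dependence on the $i$-th variable: for some choice of the other arguments, $t(\dots,a_i,\dots)\ne t(\dots,b_i,\dots)$. Then the $2^n$ values $t(\bar z)$ with $z_i\in\{a_i,b_i\}$ are distinct. Indeed, if $t(\bar z)=t(\bar z')$ and $z_i\neq z_i'$, the replacement rule gives $t(\dots,a_i,\dots)=t(\dots,b_i,\dots)$ for all choices of the other arguments, a contradiction. So $2^n\le|A|\le4$ and $n\le2$.

If every term operation depends on at most one variable, then $0_A$ is good and we are done. So suppose some term operation depends on two variables. Then $|A|=4$. Call a binary term essentially binary if it depends on both variables. Every term that depends on exactly two variables equals $f(x_i,x_j)$ for some essentially binary $f$: replace the inessential variables by an essential one.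

**Step 2: an essentially binary $f$ coordinatizes $A$ as a $2\times2$ square.** Put $x\,E_1\,x'$ iff $f(x,z)=f(x',z)$ for all $z$, and $y\,E_2\,y'$ iff $f(z,y)=f(z,y')$ for all $z$. Since $f$ depends on both variables, $E_1,E_2\ne1_A$. Moreover
$$f(x_1,x_2)=f(x_1',x_2')\iff x_1\,E_1\,x_1'\ \text{and}\ x_2\,E_2\,x_2'.$$
The direction $\Leftarrow$ is clear. For $\Rightarrow$, replace the second arguments by an arbitrary $z$ to get $x_1E_1x_1'$, and the first arguments to get $x_2E_2x_2'$. So $f$ induces an injection $A/E_1\times A/E_2\to A$. Each factor has at least two elements and $|A|=4$. Hence $|A/E_1|=|A/E_2|=2$, and $f$ is onto. Let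
$$\alpha_i=\{(f(\bar x),f(\bar x')):x_i\,E_i\,x_i'\}\qquad(i=1,2).$$
Under the bijection $A/E_1\times A/E_2\to A$, these are the kernels of the two projections. So $\alpha_1\ne\alpha_2$ are equivalences with two 2-element blocks, $\alpha_1\cap\alpha_2=0_A$, and $f(x_1,x_2)/\alpha_i$ depends only on $x_i$. Put $\sigma_f=\{\alpha_1,\alpha_2\}$; permuting the variables of $f$ does not change this set.

If all essentially binary terms have the same $\sigma_f$, its two members will be good. Excluding two different $\sigma$'s needs strong Abelianness of the whole variety, through the following tool.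

**Step 3: replacement terms.** For an essentially binary term $f$ we want a binary term $r$ with
$$r(y,f(x,z))\approx f(y,z)\quad\text{in }\mathcal K. \tag{5}$$
So $r$ exchanges the first argument of $f$, given only the value of $f$. This is a real demand: for $f(x,y)=(x_1,y_1)$ on $P$ in Section 2 there is no such $r$. Up to the identities of $P$, the candidates $r(y,w)$ are $y$, $w$ and $f$ applied to two variables from $\{y,w\}$. After $w=f(x,z)=(x_1,z_1)$, neither $y$ nor $w$ equals $(y_1,z_1)$, and the values of $f$ are pairs formed from $y_1$ and $x_1$ only.

One way to get (5), for every binary term $f$, is to quote a theorem of E. W. Kiss and M. Valeriote, *Abelian algebras and the Hamiltonian property*, J. Pure Appl. Algebra 87 (1993): a locally finite variety is Abelian iff it is Hamiltonian, meaning that every nonempty subuniverse of a member is a block of a congruence. An algebra is Abelian if $t(a,\bar c)=t(a,\bar d)$ implies $t(b,\bar c)=t(b,\bar d)$ for all terms $t$; this follows from strong Abelianness. In $F_{\mathcal K}(x,y,z)$ let the subuniverse generated by $x,y,f(x,z)$ be a block of the congruence $\theta$. From $x\,\theta\,y$ we get $f(x,z)\,\theta\,f(y,z)$,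 so $f(y,z)$ lies in this subuniverse, and $f(y,z)\approx r_0(x,y,f(x,z))$ for a term $r_0$. With $x'$ another variable, $r_0(x,y,f(x,z))\approx r_0(x',y,f(x',z))$. Replacing the third arguments by a new free generator $w$ gives $r_0(x,y,w)\approx r_0(x',y,w)$. So $r(y,w)=r_0(y,y,w)$ satisfies (5).

For essentially binary $f$ in our situation there is also a direct argument, which uses only Mal'cev's description of principal congruences and Step 1. Let $\Phi$ be the free algebra of $\mathcal K$ on $x,z,u,v,y$, and let $\theta$ be the congruence of $\Phi$ generated by the pair $(f(x,z),f(u,v))$. In $\Phi/\theta\in\mathcal K$ the two elements become equal. Replacing the first arguments by the class of $y$, strong Abelianness of $\Phi/\theta$ gives $f(y,z)\,\theta\,f(y,v)$. In $\Phi$ itself $f(y,z)\neq f(y,v)$, since $f$ depends on its second variable. By Mal'cev's description, $f(y,z)$ and $f(y,v)$ are joined by a chain in which consecutive elements are $p(f(x,z))$ and $p(f(u,v))$, in some order, for unary polynomials $p$ of $\Phi$. Looking at the first step that is not an equality, we find a term $s$ such that, for $p(w)=s(w,x,z,u,v,y)$,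
$$p(f(x,z))\ne p(f(u,v))\quad\text{and}\quad f(y,z)\in\{p(f(x,z)),\,p(f(u,v))\}.$$

*It cannot be that $f(y,z)=p(f(u,v))$.* Otherwise $s(f(u,v),x,z,u,v,y)\approx f(y,z)$ is an identity. Substituting $x$ for $u$ and $z$ for $v$ gives $s(f(x,z),x,z,x,z,y)=f(y,z)$ as well, so
$$s(f(u,v),x,z,u,v,y)=s(f(x,z),x,z,x,z,y).$$
Replace the arguments in places 4 and 5 by $u$ and $v$ on both sides: $p(f(u,v))=p(f(x,z))$, a contradiction.

*So $f(y,z)=p(f(x,z))=s(f(x,z),x,z,u,v,y)$.* Substituting $y$ for $x,u,v$ leaves $f(y,z)$ unchanged, so
$$s(f(x,z),x,z,u,v,y)=s(f(y,z),y,z,y,y,y).$$
Replace the arguments in place 1 by a new free generator $w$: $s(w,x,z,u,v,y)\approx q(w,z,y)$, where $q(w,z,y):=s(w,y,z,y,y,y)$. Thus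
$$q(f(x,z),z,y)\approx f(y,z),\qquad q(f(u,v),z,y)\ne f(y,z)\ \text{ in }\Phi. \tag{6}$$
Consider the term $H(u,v,z,y)=q(f(u,v),z,y)$.

- $H$ does not depend on $u$. By (6), $q(f(x,v),v,y)=f(y,v)=q(f(u,v),v,y)$. Replace the arguments in place 2 by $z$.
- $H$ depends on $v$. Otherwise it depends on neither $u$ nor $v$, so $H(u,v,z,y)=H(x,z,z,y)=f(y,z)$, against (6).
- $H$ depends on $y$. Otherwise $f(y,z)=H(x,z,z,y)$ would not change when $y$ is changed, but $f$ depends on its first variable.

By Step 1, $H$ depends on at most two variables, so it does not depend on $z$. Hence $q(f(u,v),z,y)\approx q(f(u,v),v,y)\approx f(y,v)$. Put $r(y,w)=q(w,y,y)$. Then $r(y,f(u,v))\approx q(f(u,v),y,y)\approx f(y,v)$, which is (5).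

**Step 4: all $\sigma_f$ coincide.** Suppose $\sigma_f\neq\sigma_g$ for essentially binary $f,g$. A 4-element set has exactly three partitions into two 2-element blocks, so $\sigma_f$ and $\sigma_g$ share exactly one. After permuting variables, the shared partition belongs to the first variable of both $f$ and $g$. Identify $A$ with $\mathbb Z_2^2$ so that the shared partition is the kernel of the first coordinate and the other member of $\sigma_f$ is the kernel of the second. The third partition, which is the other member of $\sigma_g$, is then the kernel of the sum $w_1+w_2$. By Step 2, the first coordinate of $f$ depends only on the first variable, and its second coordinate only on the second. For $g$, the first coordinate depends only on the first variable, and the sum of the coordinates only on the second. So there are maps $q_i:A\to\mathbb Z_2$, surjective because $f$ and $g$ are onto, with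
$$f(x,y)=(q_1(x),\,q_2(y)),\qquad g(x,y)=(q_3(x),\,q_3(x)+q_4(y)).$$
Let $r,s$ be replacement terms for $f,g$. Every $w=(w_1,w_2)\in A$ is of the form $f(x,z)$ with $q_2(z)=w_2$, so $r(u,w)=f(u,z)=(q_1(u),w_2)$. Every $w$ is also of the form $g(x,z)$ with $q_4(z)=w_1+w_2$, so $s(u,w)=g(u,z)=(q_3(u),\,q_3(u)+w_1+w_2)$. Hence
$$t(w,u,u'):=r(u',s(u,w))=(q_1(u'),\ q_3(u)+w_1+w_2).$$
Choose $u_0,u_1$ with $q_3(u_0)=0$, $q_3(u_1)=1$. Then $t((0,1),u_0,u')=(q_1(u'),1)=t((0,0),u_1,u')$. Replace the first arguments by $(0,0)$: strong Abelianness gives $t((0,0),u_0,u')=t((0,0),u_1,u')$. In the second coordinate this says $0=1$, a contradiction. (One may also note that $t$ depends on all three variables, against Step 1.)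

**Step 5: the two equivalences are good.** By Step 4 there are $\alpha,\beta$ with $\sigma_f=\{\alpha,\beta\}$ for every essentially binary $f$. Let $t$ be a term of positive arity. By Step 1 its term operation depends on at most two variables. If it depends on at most one, then the same holds modulo $\alpha$ and modulo $\beta$. If it depends on exactly two, it equals $f(x_i,x_j)$ with $f$ essentially binary, and by Step 2 it depends modulo each member of $\sigma_f=\{\alpha,\beta\}$ on only one of them. So $\alpha$ and $\beta$ are good, and $\alpha\cap\beta=0_A$ by Step 2. By Theorem C, $A$ is representable. $\square$
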